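# A Gordon–Lewis space that fails Reisner's condition

## The theorem, and the words in it

Throughout, Banach spaces are over $\mathbb K=\mathbb R$ or $\mathbb C$, and $\Pi_1(X,Y)$, $\Gamma_1(X,Y)$ denote the $1$-summing and the $1$-factorable operators $X\to Y$, with norms $\pi_1$ and $\gamma_1$; the definitions follow at once.

**Theorem 1.** Over $\mathbb K=\mathbb R$ or $\mathbb C$ there is a separable Banach space $X$ such that

1. $\gamma_1(u)\le 12\,\pi_1(u)$ for every $u\in\Pi_1(X,\ell_2)$;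
2. for every $q\in(1,\infty)$, $q\ne 2$: $\Pi_1(X,\ell_q)\not\subseteq\Gamma_1(X,\ell_q)$. More generally $\Pi_1(X,Y)\not\subseteq\Gamma_1(X,Y)$ for every $Y$ for which there are $\lambda<\infty$, some $q\in(1,\infty)\setminus\{2\}$ and operators $i_n:\ell_q^n\to Y$, $Q_n:Y\to\ell_q^n$ with $Q_ni_n=\mathrm{id}$ and $\|i_n\|,\|Q_n\|\le\lambda$ for all $n$.

**Definition ($1$-summing).** A bounded linear $u:X\to Y$ is $1$-summing if there is $c\ge0$ such that for all finite families $x_1,\dots,x_k\in X$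
$$\sum_i\|ux_i\|\le c\,\sup_{x^*\in B_{X^*}}\sum_i|x^*(x_i)| .$$
The least such $c$ is $\pi_1(u)$.

I call the supremum on the right the *weak sum* of the family. Two examples. A rank-one operator $x\mapsto x_0^*(x)y$ has $\pi_1=\|x_0^*\|\|y\|$: the bound is immediate, and $\pi_1(u)\ge\|u\|$ always (use families with one member). Secondly, if $\mu$ is a probability measure on a compact space $K$, the formal inclusion $C(K)\to L_1(\mu)$ has $\pi_1\le1$, because $\sum_i\int|f_i|\,d\mu\le\sup_{t\in K}\sum_i|f_i(t)|$ and point evaluations lie in $B_{C(K)^*}$. We use freely that $\pi_1$ is a complete norm on $\Pi_1(X,Y)$ and that $\pi_1(aub)\le\|a\|\pi_1(u)\|b\|$.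

**Definition ($1$-factorable).** Let $k_Y:Y\to Y^{**}$ be the canonical embedding. A bounded $u:X\to Y$ is $1$-factorable if $k_Yu=ba$ for bounded operators $a:X\to L_1(\mu)$, $b:L_1(\mu)\to Y^{**}$ and some measure space. The infimum of $\|a\|\|b\|$ over all such factorizations is $\gamma_1(u)$.

Every operator out of an $L_1$-space, or into one, is $1$-factorable: take one of the two factors to be (essentially) the identity. Every finite-rank operator is $1$-factorable, since it factors through some $\ell_1^N$.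

**Definition (GL-space).** $X$ has the Gordon Lewis property, or is a GL-space, if $\Pi_1(X,\ell_2)\subseteq\Gamma_1(X,\ell_2)$. Equivalently, there is a constant $c$ with $\gamma_1(u)\le c\,\pi_1(u)$ for all $u\in\Pi_1(X,\ell_2)$.

These definitions are those of "Geometry in tensor products" (http://www.fedoa.unina.it/2015/1/Puglisi_Scienze_Matematiche.pdf). Reisner's condition asks for more: $\Pi_1(X,Y)\subseteq\Gamma_1(X,Y)$ for *every* Banach space $Y$. In plain words, the question is this: must a space on which every summing operator *into Hilbert space* passes through an $L_1$-space have the same property for *all* targets? Theorem 1 says no, and one may take $Y=\ell_{4/3}$. So Reisner's definition is strictly more restrictive. The space $X$ does not depend on $q$. The answer for the individual targets $\ell_p$ is complete: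

**Theorem 2.** For $1\le p\le\infty$, the implication "$X$ is a GL-space $\Rightarrow\Pi_1(X,\ell_p)\subseteq\Gamma_1(X,\ell_p)$" holds for all $X$ if and only if $p\in\{1,2,\infty\}$.

## Where Pietsch's theorem gives the factorization, and where it stops

**Pietsch's domination theorem** (Diestel–Jarchow–Tonge, *Absolutely Summing Operators*, Thm 2.12). Let $\pi_1(u:X\to Y)\le1$ and let $K\subset B_{X^*}$ be weak\*-compact and norming. Then there is a probability measure $\mu$ on $K$ with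
$$\|ux\|\le\int_K|x^*(x)|\,d\mu(x^*)\qquad(x\in X).\tag{1}$$
Conversely, such a domination gives $\pi_1(u)\le1$.

Let us try the question on the easiest spaces and targets.

*$X=L_1(\mu)$, or $Y=\ell_1$.* Every operator is $1$-factorable. In particular the case $p=1$ of Theorem 2 is positive for every $X$: $k_{\ell_1}u=k_{\ell_1}\circ u$ is already a factorization through the $L_1$-space $\ell_1$.

*$X=C(K)$.* Use the point evaluations as norming set: (1) reads $\|uf\|\le\pi_1(u)\int_K|f|\,d\mu$. So $u$ extends from the dense subspace $C(K)$ of $L_1(\mu)$ to all of $L_1(\mu)$, and $\gamma_1(u)\le\pi_1(u)$ for every target $Y$. In particular this holds for $X=\ell_\infty^N$.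

*$Y=\ell_\infty$.* For $u\in\Pi_1(X,\ell_\infty)$, take $\mu$ on $B_{X^*}$ and $a:X\to L_1(\mu)$, $(ax)(x^*)=x^*(x)$. Then $\|ux\|\le\pi_1(u)\|ax\|$, so $ax\mapsto ux$ is a well-defined bounded operator on $\overline{a(X)}$. By Hahn–Banach in each coordinate it extends to $L_1(\mu)\to\ell_\infty$. Hence $u\in\Gamma_1(X,\ell_\infty)$, the case $p=\infty$ of Theorem 2.

This last argument is what one would try for every $Y$, and it stops at one exact point. Pietsch's theorem always supplies $a:X\to L_1(\mu)$ and an operator $b_0:\overline{a(X)}\to Y$ with $b_0a=u$; but for non-injective $Y$ nothing extends $b_0$ from the subspace $\overline{a(X)}$ to $L_1(\mu)$. Operators from subspaces of $L_1$ into $\ell_2$ really can fail to extend. The closed span $R$ of the Rademacher functions in $L_1[0,1]$ is isomorphic to $\ell_2$ (Lemma 3 below). If the isomorphism $R\to\ell_2$ extended to $L_1[0,1]$, the extension would be $1$-summing by Grothendieck's theorem, hence so would be the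 identity of $\ell_2$. It is not: for the family $(e_k/k)_{k\le M}$ the weak sum is at most $(\sum k^{-2})^{1/2}$, while $\sum_{k\le M}1/k\to\infty$.

So to separate $\ell_2$ from $\ell_q$ we need quantitative ways to bound $\gamma_1$ from below.

## Trace duality

**Conventions.** $\langle x,y\rangle=\sum x_jy_j$ is the *bilinear* pairing on $\mathbb K^n$; duals of norms on $\mathbb K^n$ are taken in this pairing. $s^*$ is the Banach space adjoint, $|\cdot|_q$ the norm of $\ell_q^n$, $\|\cdot\|_{HS}$ the Hilbert–Schmidt norm.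

For $w:G\to F$ with $G,F$ finite-dimensional, let $\gamma_\infty(w)=\inf\|b\|\|a\|$ over all factorizations $w=ba$, $a:G\to\ell_\infty^N$, $b:\ell_\infty^N\to F$, $N\in\mathbb N$. This is a norm dominating the operator norm. For the triangle inequality: if $w_i=b_ia_i$ with $\|a_i\|\le1$, use $a=(a_1,a_2)$ into $\ell_\infty^{N_1+N_2}$, a contraction, and $b(f_1,f_2)=b_1f_1+b_2f_2$, $\|b\|\le\|b_1\|+\|b_2\|$. For example, $\gamma_\infty(\mathrm{id}_{\ell_\infty^N})=1$, and $\gamma_\infty=\|\cdot\|$ on rank-one operators.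

**Lemma 1.** $\gamma_\infty(w)=\max\{|\mathrm{tr}(rw)|:\ r:F\to G,\ \pi_1(r)\le1\}$.

*Proof.* We compute the norm dual to $\gamma_\infty$ under $(r,w)\mapsto\mathrm{tr}(rw)$. At $r$ it equals $\sup|\mathrm{tr}(rba)|$ over contractions $a=(a_i):G\to\ell_\infty^N$, that is $\|a_i\|_{G^*}\le1$, and contractions $b:\ell_\infty^N\to F$. Since $\mathrm{tr}(rba)=\sum_ia_i(rbe_i)$, the supremum over $a$ for fixed $b$ is $\sum_i\|rbe_i\|$. Now $\|b\|=\|b^*:F^*\to\ell_1^N\|=\sup_{y^*\in B_{F^*}}\sum_i|y^*(be_i)|$, so as $b$ and $N$ vary, $(be_i)$ runs through exactly the finite families in $F$ of weak sum $\le1$. The supremum is $\pi_1(r)$. The bipolar theorem in the finite-dimensional space of operators $G\to F$ gives the formula, and the maximum is attained by compactness. $\square$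

For $w:E\to H$ between finite-dimensional spaces let $\gamma_1^{\rm fin}(w)$ be the infimum of $\|a\|\|b\|$ over $E\xrightarrow{a}\ell_1^N\xrightarrow{b}H$, $w=ba$. Taking adjoints, $\gamma_1^{\rm fin}(w)=\gamma_\infty(w^*:H^*\to E^*)$. Operators $E^*\to H^*$ are adjoints $s^*$ of operators $s:H\to E$, and $\mathrm{tr}(s^*w^*)=\mathrm{tr}(ws)$, so Lemma 1 says
$$\gamma_1^{\rm fin}(w)=\max\{|\mathrm{tr}(ws)|:\ s:H\to E,\ \pi_1(s^*)\le1\}.\tag{2}$$

One half of this persists for infinite-dimensional $X$ and arbitrary $L_1(\mu)$, and it is our tool for lower bounds.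

**Lemma 2.** If $Y$ is finite-dimensional, $u:X\to Y$, $v:Y\to X$, then $|\mathrm{tr}(uv)|\le\gamma_1(u)\,\pi_1(v^*)$.

*Proof.* Let $u=ba$ through $L_1(\mu)$ and $w=av:Y\to L_1(\mu)$; then $\mathrm{tr}(uv)=\mathrm{tr}(bw)$ and $\pi_1(w^*)=\pi_1(v^*a^*)\le\|a\|\pi_1(v^*)$. We discretize $w$. For a finite family $A=(A_i)$ of disjoint sets of finite positive measure put
$$P_Af=\sum_i\mu(A_i)^{-1}\Big(\int_{A_i}f\,d\mu\Big)\chi_{A_i},$$
a contraction of $L_1(\mu)$ fixing each $\chi_{A_i}$. Given a basis $(y_j)$ of $Y$ and $\varepsilon>0$, choose integrable simple functions $g_j$ with $\|wy_j-g_j\|\le\varepsilon$, and $A$ such that all $g_j$ lie in $\mathrm{span}(\chi_{A_i})$. Then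
$$\|P_Awy_j-wy_j\|\le\|P_A(wy_j-g_j)\|+\|g_j-wy_j\|\le2\varepsilon,$$
so $P_Aw$ can be made as close to $w$ as we like.

Let $\varphi_i=w^*(\chi_{A_i})\in Y^*$, where $\chi_{A_i}$ acts on $L_1(\mu)$ by $f\mapsto\int_{A_i}f$. Then $P_Awy=\sum_i\varphi_i(y)\chi_{A_i}/\mu(A_i)$ and
$$|\mathrm{tr}(bP_Aw)|=\Big|\sum_i\varphi_i\big(b\chi_{A_i}/\mu(A_i)\big)\Big|\le\|b\|\sum_i\|w^*\chi_{A_i}\|\le\|b\|\,\pi_1(w^*).$$
The last step holds because the weak sum of $(\chi_{A_i})$ in $L_1(\mu)^*$ is $\sup_{|c_i|\le1}\|\sum c_i\chi_{A_i}\|_{L_1(\mu)^*}\le1$. Pass to the limit in $A$, then take the infimum over factorizations. $\square$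

**Lemma 3.** (i) If $W\ge0$ is a random variable with $0<\mathbb EW^4<\infty$, then $\mathbb EW\ge(\mathbb EW^2)^{3/2}(\mathbb EW^4)^{-1/2}$. (ii) For independent uniform signs $\varepsilon_b$ and scalars $c_b$, $\ \mathbb E|\sum\varepsilon_bc_b|\ge3^{-1/2}(\sum|c_b|^2)^{1/2}$.

*Proof.* (i) Hölder: $\mathbb EW^2=\mathbb E\,W^{2/3}W^{4/3}\le(\mathbb EW)^{2/3}(\mathbb EW^4)^{1/3}$. (ii) For real $c_b$, expanding gives $\mathbb E|\sum\varepsilon_bc_b|^4=\sum_bc_b^4+3\sum_{b\ne b'}c_b^2c_{b'}^2\le3(\sum c_b^2)^2$. For complex $c_b$ write $Z=\sum\varepsilon_bc_b=Z_1+iZ_2$ and use $\|Z_1^2+Z_2^2\|_{L_2}\le\|Z_1^2\|_{L_2}+\|Z_2^2\|_{L_2}\le\sqrt3\sum|c_b|^2$. In both cases $\mathbb E|Z|^4\le3(\sum|c_b|^2)^2$ and $\mathbb E|Z|^2=\sum|c_b|^2$; apply (i) to $W=|Z|$ (if $Z\not\equiv0$). $\square$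

**Example.** By (ii), $|x|_2\le\sqrt{3n}\;\mathbb E|\langle n^{-1/2}\varepsilon,x\rangle|$ on $\ell_2^n$, and $n^{-1/2}\varepsilon$ is a unit vector, so $\pi_1(\mathrm{id}_{\ell_2^n})\le\sqrt{3n}$. Lemma 2 gives $n=\mathrm{tr}(\mathrm{id})\le\gamma_1(\mathrm{id}_{\ell_2^n})\sqrt{3n}$, that is, $\gamma_1(\mathrm{id}_{\ell_2^n})\ge\sqrt{n/3}$. This is how all lower bounds below arise: a large trace against small $\pi_1$-norms.

## From spaces to operators: the trace inequality (P)

Suppose $\gamma_1\le g\pi_1$ on $\Pi_1(X,\ell_2)$. Lemma 2 turns this into a trace inequality, $|\mathrm{tr}(rs)|\le g\,\pi_1(r)\pi_1(s^*)$ for $r:X\to H$, $s:H\to X$, $H$ a finite-dimensional Hilbert space. Such an inequality makes sense for any *operator* $T:E\to F$ in place of the identity of $X$, and operators are much easier to produce than spaces. The key result is that an operator is enough.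

**Theorem 3.** Let $T:E\to F$ be an operator between finite-dimensional spaces such that
$$|\mathrm{tr}(rTs)|\le\pi_1(r)\,\pi_1(s^*)\quad\text{for all finite-dimensional Hilbert spaces }H,\ r:F\to H,\ s:H\to E.\tag{P}$$
Then there are a separable Banach space $X\supseteq E$ (isometrically) with $\gamma_1(u)\le12\pi_1(u)$ for all $u\in\Pi_1(X,\ell_2)$, and $\tilde T:X\to F$ with $\|\tilde T\|\le1$, $\tilde T|_E=T$. Conversely, if $T=\beta\alpha$ factors through a space $X$ with $\gamma_1(u)\le g\,\pi_1(u)$ on $\Pi_1(X,\ell_2)$ and $\|\alpha\|\|\beta\|\le1$, then $|\mathrm{tr}(rTs)|\le g\,\pi_1(r)\pi_1(s^*)$ for all such $r,s$.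

With this, Theorem 1 reduces to finding operators $T:E\to F$ that satisfy (P) up to a logarithmic factor, while the same inequality with $\ell_q^n$ in place of $H$ fails by a power of the dimension.

**Example.** The identity of $\ell_2^n$ satisfies (P). Indeed, for $r:\ell_2^n\to H$, Pietsch gives $|rx|\le\pi_1(r)\int|\langle y,x\rangle|d\mu(y)\le\pi_1(r)\big(\int|\langle y,x\rangle|^2d\mu(y)\big)^{1/2}$ with $\mu$ on the unit ball; summing squares over $x=e_j$ gives $\|r\|_{HS}\le\pi_1(r)$. Likewise $\|s\|_{HS}=\|s^*\|_{HS}\le\pi_1(s^*)$, and $|\mathrm{tr}(rs)|\le\|r\|_{HS}\|s\|_{HS}$.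

By Lemma 1 with $G=H$, (P) is equivalent to
$$\gamma_\infty(Ts)\le\pi_1(s^*)\quad\text{for all finite-dimensional Hilbert }H,\ s:H\to E.\tag{P$'$}$$
Taking $H=\mathbb K$, $s(1)=x$, we have $\pi_1(s^*)=\|x\|$, and (P$'$) gives $\|T\|\le1$.

**What the enlargement must achieve.** Let $u\in\Pi_1(X,\ell_2)$. By (2), we must bound traces of $us$ for $s:H\to X$ with $\pi_1(s^*)\le1$. If $s=\beta J$ with a contraction $J=(J_l):H\to\ell_\infty^N$ and $\beta:\ell_\infty^N\to X$, $\|\beta\|\le6$, then the trace is at most $6\pi_1(u)$: it is a sum of terms $J_l(u\beta e_l)$, and $(\beta e_l)$ has weak sum $\le6$. So we want to enlarge $E$ until every such $s$ factors through some $\ell_\infty^N$ inside the enlargement, while $T$ keeps extending.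

The blunt way is to embed $E$ into one space $\ell_\infty^M$ (up to $\varepsilon$). Then every $s$ factors, but extending $T$ with norm $g$ would mean that $T$ itself factors through $\ell_\infty^M$. As $\gamma_1\le\pi_1$ on $\ell_\infty^M$ for *all* targets, Lemma 2 would give $|\mathrm{tr}(rTs)|\lesssim g\,\pi_1(r)\pi_1(s^*)$ for all finite-dimensional targets as well: such a $T$ with bounded $g$ separates nothing. Hypothesis (P$'$) only says that the operators $Ts$ factor through $\ell_\infty$. So we should force into $\ell_\infty$ only one $s_0$ at a time, by a pushout. The danger is then the loss of a constant in (P$'$) at each of infinitely many steps. The pushout norm carries a weight $C$ on the new part, and $C=6$ is chosen so that the constant $1$ in (P$'$) is reproduced *exactly*.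

## One pushout step

**Lemma 4.** Let $E,F$ be finite-dimensional, $T:E\to F$ satisfy (P$'$), and $s_0:H_0\to E$ with $H_0$ a finite-dimensional Hilbert space, $\pi_1(s_0^*)\le1$. Then there are a finite-dimensional $E'$, an isometric embedding $j:E\to E'$, an operator $T':E'\to F$ satisfying (P$'$) with $T'j=T$, and a factorization $js_0=iJ$ with $J:H_0\to\ell_\infty^N$, $\|J\|\le1$, $i:\ell_\infty^N\to E'$, $\|i\|\le6$.

*Proof.* Put $C=6$.

**Step 1: the space $E'$.** We glue a space $\ell_\infty^N$ to $E$ along $s_0$. Using the functionals of a finite $\frac12$-net of the unit sphere of $H_0^*$ as coordinates, we get $J:H_0\to B:=\ell_\infty^N$ with $\frac12|h|\le\|Jh\|\le|h|$. (For the lower bound take a unit functional norming $h$ and a net functional within $\frac12$ of it.) Let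
$$E'=(E\oplus B)/\{(s_0h,-Jh):h\in H_0\},\qquad\|[x,f]\|=\inf_h\big(\|x+s_0h\|+C\|f-Jh\|\big),$$
$jx=[x,0]$, $if=[0,f]$. Then $iJh=[0,Jh]=[s_0h,0]=js_0h$, and $\|i\|\le C$. The map $j$ is isometric: since $\|s_0\|\le\pi_1(s_0^*)\le1$, we have $\|s_0h\|\le|h|\le2\|Jh\|\le C\|Jh\|$, so $\|x+s_0h\|+C\|Jh\|\ge\|x\|$ for all $h$. Finally, functionals on the quotient are those that kill the subspace:
$$E'^*=\{(x^*,m)\in E^*\times B^*:\ s_0^*x^*=J^*m\},\qquad j^*(x^*,m)=x^*,\quad i^*(x^*,m)=m.$$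

**Step 2: the operator $T'$.** We need an operator $\hat u$ on $B$ compatible with $T$. By (P$'$), $\gamma_\infty(Ts_0)\le1$. Write $Ts_0=ba$ through $\ell_\infty^M$ with $\|a\|\le1$, $\|b\|\le1+\eta$. The operator $aJ^{-1}:J(H_0)\to\ell_\infty^M$ has norm $\le2$ and extends to $B$ with norm $\le2$ by Hahn–Banach in each coordinate; composing with $b$ gives $\hat u_\eta:B\to F$ with $\hat u_\eta J=Ts_0$, $\|\hat u_\eta\|\le2(1+\eta)$. Letting $\eta\to0$, compactness yields $\hat u:B\to F$ with $\hat uJ=Ts_0$ and $\|\hat u\|\le2$. Put $T'[x,f]=Tx+\hat uf$. It is well defined because $Ts_0h-\hat uJh=0$, and $T'j=T$, $T'i=\hat u$.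

It remains to verify (P$'$) for $T'$. Let $s':H\to E'$ with $\pi_1(s'^*)\le1$; by homogeneity we must show $\gamma_\infty(T's')\le1$.

**Step 3: a dominating measure upstairs.** This step measures how much of $s'$ lives on the new part. By Pietsch, a probability measure on $B_{E'}$ dominates $s'^*$. The quotient map sends the compact set $D=\{(x,f):\|x\|+C\|f\|\le1\}$ onto $B_{E'}$, because the infimum in the quotient norm is attained in finite dimension. Composition with it embeds $C(B_{E'})$ isometrically into $C(D)$. A norm-preserving Hahn–Banach extension of the probability measure to $C(D)$ has norm $1$ and value $1$ at the constant $1$, so it is a probability measure $\nu$ on $D$. Thus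
$$\|s'^*(x^*,m)\|\le\int_D|x^*(x)+m(f)|\,d\nu(x,f)\qquad((x^*,m)\in E'^*).\tag{3}$$
Put $r=C\int\|f\|\,d\nu\in[0,1]$, the share of the new part.

**Step 4: splitting off a piece through $B$.** We want $t:H\to B$ of small norm such that $s'-it$ has range in $j(E)$. Let $M=\ker J^*\subset B^*$; for $m\in M$ we have $(0,m)\in E'^*$. Let $d\lambda=\|f\|\,d\nu$ on $\{f\ne0\}$, a measure of mass $r/C$, and let $A:B^*\to L_2(\lambda)$, $Am=m(f)/\|f\|$. As $|Am|\le\|m\|$ pointwise, $\|A\|\le(r/C)^{1/2}$. By (3), for $m\in M$,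
$$\|s'^*(0,m)\|\le\int|m(f)|\,d\nu=\int|Am|\,d\lambda\le(r/C)^{1/2}\|Am\|_2 .$$
So $Am\mapsto s'^*(0,m)$ is a well-defined operator $A(M)\to H^*$ of norm $\le(r/C)^{1/2}$. Compose: first $A$, then the orthogonal projection onto $A(M)$, then this operator. The result $\tau:B^*\to H^*$ satisfies $\tau m=s'^*(0,m)$ on $M$ and $\|\tau\|\le r/C$. Let $t:H\to B$ with $t^*=\tau$; so $\|t\|\le r/C$.

Let $s_1=s'-it$, so $s_1^*(x^*,m)=s'^*(x^*,m)-\tau m$. It vanishes on $\{(0,m):m\in M\}=\ker j^*$, the annihilator of $j(E)$. Hence $s_1$ has range in $j(E)$, and $s_1=j\sigma$ with $\sigma:H\to E$.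

**Step 5: $\pi_1(\sigma^*)\le1-r+4r/C$.** Here the mass spent on the new part is gained back. Let $x_1^*,\dots,x_k^*\in E^*$ with $\sup_{x\in B_E}\sum_i|x_i^*(x)|\le1$. As $\pi_1(s_0^*)\le1$, $\sum_i\|s_0^*x_i^*\|\le1$. The functional $Jh\mapsto(s_0^*x_i^*)(h)$ on $J(H_0)$ has norm $\le2\|s_0^*x_i^*\|$, so Hahn–Banach gives $m_i\in B^*$ with $J^*m_i=s_0^*x_i^*$ and $\sum_i\|m_i\|\le2$. Then $(x_i^*,m_i)\in E'^*$, and $\sigma^*x_i^*=\sigma^*j^*(x_i^*,m_i)=s_1^*(x_i^*,m_i)$. By (3), and since $\|x\|\le1-C\|f\|$ on $D$,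
$$\sum_i\|\sigma^*x_i^*\|\le\int(\|x\|+2\|f\|)\,d\nu+2\|\tau\|\le\int(1-C\|f\|+2\|f\|)\,d\nu+\frac{2r}C\le1-r+\frac{4r}C .$$

**Step 6: the constant closes up.** Now $T's'=T'j\sigma+T'it=T\sigma+\hat ut$. By (P$'$) for $T$, and because $\hat ut$ factors through $B=\ell_\infty^N$,
$$\gamma_\infty(T's')\le\pi_1(\sigma^*)+\|\hat u\|\|t\|\le1-r+\frac{4r}C+\frac{2r}C=1.$$
With $C<6$ this bound would exceed $1$ whenever $r>0$; this is why the weight is $6$. $\square$

## Iteration, and proof of Theorem 3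

**Step 1: the tower.** The purpose is to treat enough operators $s_0$. We may assume $E\ne0$ (otherwise take $X=0$). Start with $X_0=E$, $T_0=T$, and apply Lemma 4 repeatedly, obtaining finite-dimensional $X_0\subset X_1\subset\cdots$ (isometric inclusions) and operators $T_k:X_k\to F$ satisfying (P$'$) and extending each other. The choice of the $s_0$'s is as follows. Let $m_k=\dim X_k$, let $D_k=\{s:\ell_2^{m_k}\to X_k,\ \pi_1(s^*)\le1\}$, the compact unit ball of the norm $s\mapsto\pi_1(s^*)$, and let $S_k\subset D_k$ be a finite nonempty $\frac12$-net of $D_k$ for this norm. Keep a queue. When $X_k$ has been constructed, append the elements of $S_k$ at the end. The step $X_k\to X_{k+1}$ removes the first element $s\in S_l$ ($l\le k$) of the queue and uses $s$, followed by the inclusion $X_l\subset X_k$, as $s_0$; this is legitimate since composing with an inclusion does not increase $\pi_1(s^*)$. Before that step at least $k+1$ elements have been appended and only $k$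 removed, so the queue is never empty. Since all $S_l$ are finite, every $s\in\bigcup_lS_l$ is used at some step.

Let $X=\overline{\bigcup_kX_k}$, which is separable, and let $\tilde T$ be the common extension of the $T_k$. As $\|T_k\|\le1$ by (P$'$), $\|\tilde T\|\le1$.

**Step 2: a uniform bound on the finite-dimensional pieces.** Let $u\in\Pi_1(X,\ell_2)$, $H_k=u(X_k)$, $u_k=u|_{X_k}:X_k\to H_k$. We claim $\gamma_1^{\rm fin}(u_k)\le12\pi_1(u)=:c$. By (2), let $s:H_k\to X_k$ with $\pi_1(s^*)\le1$. Since $\dim H_k\le m_k$, choose an isometric $\iota:H_k\to\ell_2^{m_k}$ with Hilbert adjoint $\iota^\star$, so $\iota^\star\iota=\mathrm{id}$. Let $\tilde s=s\iota^\star\in D_k$ and $\rho=\iota P_{H_k}:\ell_2\to\ell_2^{m_k}$, $P_{H_k}$ the orthogonal projection onto $H_k$. Then $\mathrm{tr}(\rho u\tilde s)=\mathrm{tr}(\iota u_ks\iota^\star)=\mathrm{tr}(u_ks\iota^\star\iota)=\mathrm{tr}(u_ks)$.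

By successive approximation, $\tilde s=\sum_{i\ge0}2^{-i}s_i$ with $s_i\in S_k$: pick $s_0\in S_k$ with $\pi_1((\tilde s-s_0)^*)\le\frac12$, then treat $2(\tilde s-s_0)\in D_k$ in the same way, and so on. Each $s_i$ was used in the tower, so as a map into $X$ it equals $\beta J$ with a contraction $J=(J_l):\ell_2^{m_k}\to\ell_\infty^N$ and $\beta:\ell_\infty^N\to X$, $\|\beta\|\le6$. Therefore
$$|\mathrm{tr}(\rho us_i)|=\Big|\sum_lJ_l(\rho u\beta e_l)\Big|\le\sum_l\|u(\beta e_l)\|\le\pi_1(u)\sup_{x^*\in B_{X^*}}\sum_l|x^*(\beta e_l)|\le\pi_1(u)\|\beta\|\le6\pi_1(u),$$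
and $|\mathrm{tr}(u_ks)|\le\sum_i2^{-i}\cdot6\pi_1(u)=12\pi_1(u)$.

**Step 3: a single $L_1$-space for $u$.** We pass to the limit in measures on the ball of $\ell_2$. For $k\ge1$ write $u_k=\beta_k\alpha_k$ with $\alpha_k:X_k\to\ell_1^{N_k}$, $\|\alpha_k\|\le c+\frac1k$, and $\beta_k:\ell_1^{N_k}\to\ell_2$, $\|\beta_k\|\le1$. Let $K=B_{\ell_2}$ with the weak topology, a compact space, and $M(K)=C(K)^*$. For $x\in X_k$ put
$$A_kx=\sum_i(\alpha_kx)_i\,\delta_{\beta_ke_i}\in M(K),$$
and $A_kx=0$ for $x\in\bigcup_lX_l\setminus X_k$. As $\|A_kx\|\le(c+\frac1k)\|x\|$, Tychonoff's theorem gives a subnet of $(A_k)$ converging pointwise weak\* on $\bigcup_lX_l$. The limit is linear, because any two given vectors eventually lie in $X_k$; it has norm $\le c$ and extends to $A:X\to M(K)$, $\|A\|\le c$.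

Let $b:M(K)\to\ell_2$ be given by $(b\lambda\,|\,g)=\int_K(h\,|\,g)\,d\lambda(h)$, with $(\cdot|\cdot)$ the scalar product. Then $\|b\|\le1$, $b\delta_h=h$, and $b$ is weak\*-to-weak continuous because $h\mapsto(h|g)$ belongs to $C(K)$. For $x\in X_k$, $bA_kx=\beta_k\alpha_kx=ux$; in the limit $bA=u$ on $\bigcup X_l$, hence on $X$. Finally $M(K)$ is isometric to an $L_1(\mu)$. Take a maximal family $(\mu_i)$ of mutually singular probability measures on $K$. Given $\lambda\in M(K)$, subtract its absolutely continuous parts with respect to the $\mu_i$ (at most countably many are nonzero); the rest is singular to all $\mu_i$, hence $0$ by maximality. So $M(K)$ is the $\ell_1$-sum of the $L_1(\mu_i)$, which is $L_1$ of a disjoint union. Thus $\gamma_1(u)\le c=12\pi_1(u)$.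

**Step 4: the converse.** This is Lemma 2. Let $T=\beta\alpha$ with $\alpha:E\to X$, $\beta:X\to F$, and let $r:F\to H$, $s:H\to E$. Regard $H$ as a $1$-complemented subspace of $\ell_2$, so that $\gamma_1(r\beta)\le g\,\pi_1(r\beta)$. Then
$$|\mathrm{tr}(rTs)|=|\mathrm{tr}(r\beta\,\alpha s)|\le\gamma_1(r\beta)\,\pi_1(s^*\alpha^*)\le g\|\beta\|\pi_1(r)\|\alpha\|\pi_1(s^*)\le g\,\pi_1(r)\pi_1(s^*).\qquad\square$$

## Sparse sign vectors

We now need operators satisfying (P) up to logarithms and failing its $\ell_q$ analogue. The plan: take $I$, the identity of $\mathbb K^n$, where $F$ is normed by a set of sign vectors $\theta_\sigma$ and $E$ is the space whose *dual* is normed by vectors $V\theta'_t$, with $V$ a Hadamard rotation. Averages of $|\langle\theta_\sigma,x\rangle|$ dominate whatever they dominate, and Pietsch turns this into $\pi_1$-bounds.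

The first thing to try is dense signs $\varepsilon\in\{\pm1\}^n$. By Lemma 3, $|x|_2\le\sqrt3\,\mathbb E|\langle\varepsilon,x\rangle|$, and by orthogonality of $V$ also $|x|_2=|Vx|_2\le\sqrt3\,\mathbb E|\langle V\varepsilon,x\rangle|$. Hence $r=s=\mathrm{id}$ on $H=\ell_2^n$ have $\pi_1(r)\pi_1(s^*)\le3$ and trace $n$: the best constant in (P) is at least $n/3$. For $1<p<2$ the same comparison gives $|x|_p\le\sqrt3\,n^{1/p-1/2}\,\mathbb E|\langle\varepsilon,x\rangle|$ and $|x|_{p'}\le\sqrt3\,\mathbb E|\langle V\varepsilon,x\rangle|$, hence only the ratio $\frac n3n^{-(1/p-1/2)}$, smaller than the Hilbert one. Dense signs favour $\ell_2$ too much. Making the vectors sparse costs $\ell_2$ a full power and $\ell_p$ less.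

**Set-up.** Let $d=2^m$, $n=d^2=4^m$, $N=n^3$, $L=\lceil10\ln n\rceil$, with $m$ large (in particular $e^2\le L<d$). Index coordinates of $\mathbb K^n$ by $[d]\times[d]$; the sets $\{b\}\times[d]$ are called blocks. Let $V$ be the Sylvester–Hadamard matrix of order $n$ (the $2m$-fold tensor power of $\begin{pmatrix}1&1\\1&-1\end{pmatrix}$) divided by $d$: symmetric, orthogonal, $V^2=1$, entries $\pm1/d$. Let
$$\theta=\sum_{b=1}^d\varepsilon_b\,e_{(b,k_b)},$$
where the signs $\varepsilon_b=\pm1$ and $k_b\in[d]$ are independent and uniform, and put $|||x|||=\mathbb E|\langle\theta,x\rangle|$. So $\theta$ has one entry $\pm1$ in each block; for $d=2$ a typical value is $(0,1\,|\,-1,0)$. For instance $|||e_j|||=1/d$, and for $x=(1,\dots,1)$ we get $|||x|||=\mathbb E|\sum_b\varepsilon_b|\ge\sqrt{d/3}$.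

**Lemma 5.** For $x\in\mathbb K^n$ let $B$ be a set of $d$ coordinates with largest $|x_j|$, and $S$ its complement. Then $|||x|||\ge6^{-1/2}\max\big(d^{-1}|x_B|_1,\ d^{-1/2}|x_S|_2\big)$. Also $|\langle\theta,x\rangle|\le n|||x|||$ always; in particular $|||\cdot|||$ is a norm.

*Proof.* Averaging over the signs first, Lemma 3 gives $|||x|||\ge3^{-1/2}\,\mathbb ER$ with $R=(\sum_b|x_{b,k_b}|^2)^{1/2}$. It remains to show $\mathbb ER\ge2^{-1/2}\max(\dots)$.

**Step (a): the large coordinates.** Say that $j=(b,k)$ is hit if $k_b=k$, and let $\kappa=\#\{b:(b,k_b)\in B\}$. When $\kappa\ge1$, Cauchy–Schwarz gives $R\ge\kappa^{-1/2}\sum_{j\in B\text{ hit}}|x_j|$. A given $j\in B$ is hit with probability $1/d$, and then $\mathbb E[\kappa\mid j\text{ hit}]\le1+|B|/d=2$. By Jensen, $\mathbb E[\kappa^{-1/2}\mid j\text{ hit}]\ge2^{-1/2}$. Hence $\mathbb ER\ge2^{-1/2}d^{-1}\sum_{j\in B}|x_j|$.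

**Step (b): the small coordinates.** Let $\tau=\min_B|x_j|$, so $|x_j|\le\tau$ on $S$, and let $v=\sum_{b:(b,k_b)\in S}|x_{b,k_b}|^2$, $e=\mathbb Ev=d^{-1}|x_S|_2^2$; assume $e>0$. As $v$ is a sum of $d$ independent terms with values in $[0,\tau^2]$, $\mathbb Ev^2\le e^2+\tau^2e$. If $e\ge\tau^2$, this is $\le2e^2$, and Lemma 3(i) with $W=\sqrt v$ gives $\mathbb ER\ge\mathbb E\sqrt v\ge e^{3/2}(\mathbb Ev^2)^{-1/2}\ge\sqrt{e/2}$. If $e<\tau^2$, then (a) gives $\mathbb ER\ge2^{-1/2}d^{-1}\cdot d\tau>\sqrt{e/2}$. In both cases $\mathbb ER\ge2^{-1/2}d^{-1/2}|x_S|_2$.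

**Step (c): the pointwise bound.** Clearly $|\langle\theta,x\rangle|\le d|x|_\infty$. If $j=(b,k)$ is hit, then $\langle\theta,x\rangle=\varepsilon_bx_j+W$ with $W$ not involving $\varepsilon_b$, and averaging over $\varepsilon_b$ gives at least $\frac12(|W+x_j|+|W-x_j|)\ge|x_j|$. So $|||x|||\ge d^{-1}|x_j|$ for every $j$, and $|\langle\theta,x\rangle|\le d^2|||x|||=n|||x|||$. $\square$

**Corollary 6.** For $1<p<2$, $p'=p/(p-1)$:
$$|x|_p\le a_p|||x|||,\quad a_p=2\sqrt6\,d^{\max(1,\,2/p-1/2)};\qquad|Vx|_{p'}\le b_p|||x|||,\quad b_p=2\sqrt6\,d^{\max(2-2/p,\,1/2)},$$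
and consequently
$$\frac n{a_pb_p}=\frac{d^{\kappa_p}}{24},\qquad\kappa_p=\min\big(\tfrac2p-1,\ 2-\tfrac2p\big)>0.\tag{4}$$

*Proof.* By Hölder on $S$ and Lemma 5, $|x|_p\le|x_B|_1+n^{1/p-1/2}|x_S|_2\le\sqrt6\,(d+d^{1/2}d^{2/p-1})|||x|||$. Next, $|Ve_j|_{p'}=n^{1/p'}/d=d^{2/p'-1}$, and $|Vx_S|_{p'}\le|Vx_S|_2=|x_S|_2$ as $p'\ge2$. So $|Vx|_{p'}\le|x_B|_1d^{2/p'-1}+|x_S|_2\le\sqrt6\,(d\cdot d^{2/p'-1}+d^{1/2})|||x|||$, and $2/p'=2-2/p$. For (4): if $p\ge\frac43$, the maxima are $1$ and $2-2/p$, so $n/(a_pb_p)=d^{2/p-1}/24$, and $2/p-1\le\frac12\le2-2/p$. If $p\le\frac43$, they are $2/p-\frac12$ and $\frac12$, so $n/(a_pb_p)=d^{2-2/p}/24$, and $2-2/p\le\frac12\le2/p-1$. $\square$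

The exponent $\kappa_p$ vanishes at $p=2$: these norms give nothing there, as they should.

## Choosing the vectors

**Lemma 7.** For large $m$ there are values $\theta_1,\dots,\theta_N$, $\theta_1',\dots,\theta_N'$ of $\theta$ with:

1. $\frac1N\sum_\sigma|\langle\theta_\sigma,x\rangle|\ge\frac14|||x|||$ for all $x\in\mathbb K^n$, and likewise for $(\theta'_t)$;
2. $|\mathrm{supp}\,\theta_\sigma\cap\mathrm{supp}\,\theta_{\sigma'}|\le L$ for $\sigma\ne\sigma'$, and likewise for $(\theta'_t)$;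
3. $|\langle\theta_\sigma,V\theta'_t\rangle|\le2L$ for all $\sigma,t$.

*Proof.* Take independent copies of $\theta$ and show that each property fails with probability tending to $0$.

**Property 1: the sample average sees the norm.** Fix $x$ with $|||x|||=1$ and let $Z=|\langle\theta,x\rangle|$. Then $\mathbb EZ=1$, $Z\le n$, and $M_2:=\mathbb EZ^2\le n$. From $e^{-y}\le1-y+y^2/2$ for $y\ge0$, $\mathbb Ee^{-\lambda Z}\le\exp(-\lambda+\lambda^2M_2/2)$ for $\lambda>0$. With independent copies $Z_\sigma$ and $\lambda=1/(2M_2)$, Markov's inequality gives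
$$P\Big(\sum_{\sigma\le N}Z_\sigma\le\tfrac N2\Big)\le\exp\Big(N\big(\tfrac\lambda2-\lambda+\tfrac{\lambda^2M_2}2\big)\Big)=e^{-N/(8M_2)}\le e^{-n^2/8}.$$
The $|||\cdot|||$-unit sphere lies in a space of real dimension at most $2n$, so by the usual volume estimate it has a $\frac1{4n}$-net with at most $(1+8n)^{2n}$ elements. The function $\frac1N\sum|\langle\theta_\sigma,\cdot\rangle|$ is a seminorm $\le n|||\cdot|||$, so moving to the nearest net point changes it by at most $\frac14$. Hence off an event of probability $\le(1+8n)^{2n}e^{-n^2/8}\to0$ the average is at least $\frac12-\frac14$ on the sphere. The same holds for $(\theta'_t)$.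

**Property 2: small overlaps.** For two independent copies the overlap is the number of blocks with $k_b=k_b'$. So
$$P(\text{overlap}\ge L)\le\binom dLd^{-L}\le\frac1{L!}\le\Big(\frac eL\Big)^L\le e^{-L}\le n^{-10},$$
since $L\ge e^2$ and $L\ge10\ln n$. Each family has at most $N^2=n^6$ pairs.

**Property 3: the rotated vectors are small on the others.** Recall Hoeffding's inequality $P(|\sum\varepsilon_bc_b|>y)\le2\exp(-y^2/(2\sum c_b^2))$ for real $c_b$. For fixed $j,\sigma$, $(V\theta_\sigma)_j$ is a signed sum of $d$ coefficients $\pm1/d$, with sum of squares $1/d$; so $P(|(V\theta_\sigma)_j|>\sqrt{2L/d})\le2e^{-L}$. If all $|(V\theta_\sigma)_j|\le\sqrt{2L/d}$, then $\langle\theta'_t,V\theta_\sigma\rangle=\sum_b\varepsilon'_b(V\theta_\sigma)_{(b,k'_b)}$ has sum of squared coefficients $\le2L$, and exceeds $2L$ in modulus with conditional probability $\le2e^{-L}$. As $V$ is symmetric, this number is $\langle\theta_\sigma,V\theta'_t\rangle$. The total failure probability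 is at most $(2Nn+2N^2)n^{-10}\to0$. $\square$

**The operator.** Fix such vectors and put $x_t=V\theta'_t$. Let $F=\mathbb K^n$ with $\|x\|_F=\max_\sigma|\langle\theta_\sigma,x\rangle|$. Let $E=\mathbb K^n$ with the norm whose dual is $\|x^*\|_{E^*}=\max_t|\langle x_t,x^*\rangle|=\max_t|\langle\theta'_t,Vx^*\rangle|$. By property 1 these are norms. Let $I:E\to F$ be the identity of $\mathbb K^n$. The set $\{\theta_\sigma\}\subset B_{F^*}$ is norming for $F$, $\{x_t\}\subset B_E$ is norming for $E^*$, and $B_E$ is the absolutely convex hull of the $x_t$. By property 3, $\|x_t\|_F\le2L$, so $\|I\|\le2L$.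

## Hilbert targets: large atoms against spread mass

Let $r:F\to H$ with $\pi_1(r)\le1$. Pietsch dominates it by $\sum_\sigma\mu_\sigma|\langle\theta_\sigma,x\rangle|$. There are two extreme cases. If $\mu$ is a point mass at $\sigma$, then $r$ has the form $\langle\theta_\sigma,\cdot\rangle g$ with $|g|\le1$. If $\mu$ is uniform, the vectors $|\theta_\sigma|$ average out and the Hilbert–Schmidt norm is small. In general $r$ is a sum of the two types; the cut is at atoms of mass about $L/d$.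

**Lemma 8.** Let $\mu$ be a probability measure on $\{1,\dots,N\}$, $H$ a finite-dimensional Hilbert space and $r:\mathbb K^n\to H$ linear with $|rx|\le\sum_\sigma\mu_\sigma|\langle\theta_\sigma,x\rangle|$. Then $r=r_1+r_2$ with $r_1=\sum_{i\in\mathcal I}\langle\theta_i,\cdot\rangle g_i$ for some $\mathcal I\subset\{1,\dots,N\}$ and $g_i\in H$ with $\sum_{i\in\mathcal I}|g_i|\le1$, and $\|r_2\|_{HS}\le3\sqrt L$. The same holds for $(\theta'_t)$.

*Proof.* **Step 1: the span of the heavy vectors.** We show that the $\theta_i$ of large mass are nearly orthogonal. Let $\mathcal I=\{\sigma:\mu_\sigma\ge4L/d\}$; then $|\mathcal I|\le d/(4L)$. If $\mathcal I=\emptyset$, put $r_1=0$, $P=0$ below. The Gram matrix of $(\theta_i)_{i\in\mathcal I}$ is $G=d(1+\Delta)$, where $\Delta$ has zero diagonal and, by property 2, entries of modulus $\le L/d$, hence absolute row sums $\le\frac14$. So $\|(1+\Delta)^{-1}\|_{\ell_\infty\to\ell_\infty}\le\frac43$ and $G$ is invertible. Let $\theta_i^*=\sum_{i'\in\mathcal I}(G^{-1})_{ii'}\theta_{i'}$,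 so $\langle\theta_i^*,\theta_{i'}\rangle=\delta_{ii'}$. Let $P$ be the (real, symmetric) orthogonal projection onto $\mathrm{span}(\theta_i)_{\mathcal I}$,
$$Px=\sum_i\langle\theta_i,x\rangle\theta_i^*=\sum_i\langle\theta_i^*,x\rangle\theta_i,$$
and $Q=1-P$. For $\sigma\notin\mathcal I$ put $\alpha_i(\sigma)=\langle\theta_i^*,\theta_\sigma\rangle$. Since $(\alpha_i(\sigma))_i=d^{-1}(1+\Delta)^{-1}(\langle\theta_i,\theta_\sigma\rangle)_i$ and $|\langle\theta_i,\theta_\sigma\rangle|\le L$,
$$|\alpha_i(\sigma)|\le\frac{4L}{3d},\qquad\sum_{i\in\mathcal I}|\alpha_i(\sigma)|\le\frac d{4L}\cdot\frac{4L}{3d}=\frac13 .$$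

**Step 2: the part on the span.** Let $r_1=rP=\sum_i\langle\theta_i,\cdot\rangle g_i$ with $g_i=r\theta_i^*$. We must sum the $|g_i|$. By the domination, $|g_i|\le\sum_\sigma\mu_\sigma|\langle\theta_\sigma,\theta_i^*\rangle|=\mu_i+\sum_{\sigma\notin\mathcal I}\mu_\sigma|\alpha_i(\sigma)|$. Summing over $i$, $\sum|g_i|\le\mu(\mathcal I)+\frac13\mu(\mathcal I^c)\le1$.

**Step 3: the rest is small in Hilbert–Schmidt norm.** Let $r_2=rQ$, so $|r_2x|\le\sum_\sigma\mu_\sigma|\langle Q\theta_\sigma,x\rangle|$. Here $Q\theta_i=0$ for $i\in\mathcal I$, and $Q\theta_\sigma=\theta_\sigma-\sum_i\alpha_i(\sigma)\theta_i$ for $\sigma\notin\mathcal I$. So $|r_2e_j|\le\sum_{\sigma\notin\mathcal I}\mu_\sigma|(Q\theta_\sigma)_j|\le p_j+q_j$, where, with $|\theta|$ taken coordinatewise,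
$$p=\sum_{\sigma\notin\mathcal I}\mu_\sigma|\theta_\sigma|,\qquad q=\sum_{i\in\mathcal I}\bar\alpha_i|\theta_i|,\qquad\bar\alpha_i=\sum_{\sigma\notin\mathcal I}\mu_\sigma|\alpha_i(\sigma)|,$$
and $\bar\alpha_i\le\frac{4L}{3d}$, $\sum_i\bar\alpha_i\le\frac13$. As $\langle|\theta_\sigma|,|\theta_{\sigma'}|\rangle\le L$ for $\sigma\ne\sigma'$ and $=d$ for $\sigma=\sigma'$, and $\mu_\sigma<4L/d$ off $\mathcal I$,
$$|p|_2^2\le d\sum_{\sigma\notin\mathcal I}\mu_\sigma^2+L\le5L,\qquad|q|_2^2\le d\sum_i\bar\alpha_i^2+L\Big(\sum_i\bar\alpha_i\Big)^2\le d\cdot\frac{4L}{3d}\cdot\frac13+\frac L9=\frac{5L}9 .$$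
So $\|r_2\|_{HS}\le|p+q|_2\le\frac43\sqrt{5L}\le3\sqrt L$. Only property 2 was used, so the same holds for $(\theta'_t)$. $\square$

**Proposition 9.** $|\mathrm{tr}(rIs)|\le15L\,\pi_1(r)\pi_1(s^*)$ for all finite-dimensional Hilbert spaces $H$, $r:F\to H$, $s:H\to E$.

*Proof.* We may let $\pi_1(r)=\pi_1(s^*)=1$.

**Step 1: decompose both operators.** By Pietsch with the norming sets $\{\theta_\sigma\}$ and $\{x_t\}$, there are probability measures $\mu,\nu$ with $|rx|\le\sum_\sigma\mu_\sigma|\langle\theta_\sigma,x\rangle|$ and $\|s^*x^*\|\le\sum_t\nu_t|\langle x_t,x^*\rangle|=\sum_t\nu_t|\langle\theta'_t,Vx^*\rangle|$. Lemma 8 applied to $r$ gives $r=r_1+r_2$ as there. Putting $x^*=Vz$ and using $V^2=1$, the map $z\mapsto s^*Vz\in H^*$ is dominated by $\sum_t\nu_t|\langle\theta'_t,z\rangle|$. Lemma 8 gives $s^*V=\rho_1+\rho_2$, $\rho_1=\sum_k\langle\theta'_k,\cdot\rangle g'_k$ with $g'_k\in H^*$, $\sum\|g'_k\|\le1$, and $\|\rho_2\|_{HS}\le3\sqrt L$. Then $s^*=\rho_1V+\rho_2V$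 and $\rho_1Vx^*=\sum_k\langle x_k,x^*\rangle g'_k$. Hence $s=s_1+s_2$ with $s_1h=\sum_kg'_k(h)x_k$, and $\|s_2\|_{HS}=\|\rho_2V\|_{HS}\le3\sqrt L$ as $V$ is orthogonal.

**Step 2: estimate the pieces of the trace.** We use $\|I\|\le2L$, $\|s\|\le1$, $|rx|\le\|x\|_F$ and $|\langle\theta_i,x_k\rangle|\le\|x_k\|_F\le2L$, and write $rIs=r_1s+r_2s_1+r_2s_2$.

* $|\mathrm{tr}(r_1s)|\le\sum_i|\langle\theta_i,sg_i\rangle|\le\sum_i\|sg_i\|_F\le2L\sum_i|g_i|\le2L$;
* $|\mathrm{tr}(r_2s_1)|=|\sum_kg'_k(r_2x_k)|\le\max_k|r_2x_k|\le\max_k\big(|rx_k|+\sum_i|\langle\theta_i,x_k\rangle||g_i|\big)\le4L$;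
* $|\mathrm{tr}(r_2s_2)|\le\|r_2\|_{HS}\|s_2\|_{HS}\le9L$.

The sum is at most $15L$. $\square$

## The targets $\ell_q$

**Proposition 10.** For $1<p<2$ and $q\in\{p,p'\}$ there are $r_0:F\to\ell_q^n$, $v_0:\ell_q^n\to E$ with $\mathrm{tr}(r_0Iv_0)=n$ and $\pi_1(r_0)\pi_1(v_0^*)\le16a_pb_p$.

*Proof.* Each bound comes from Corollary 6, property 1 of Lemma 7 and the converse part of Pietsch's theorem.

*Case $q=p$.* Let $r_0,v_0$ be the identity of $\mathbb K^n$. Then $|x|_p\le a_p|||x|||\le4a_p\frac1N\sum_\sigma|\langle\theta_\sigma,x\rangle|$ with $\theta_\sigma\in B_{F^*}$, so $\pi_1(r_0)\le4a_p$. For $v_0^*:E^*\to\ell_{p'}^n$,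
$$|x^*|_{p'}=|V(Vx^*)|_{p'}\le b_p|||Vx^*|||\le4b_p\frac1N\sum_t|\langle\theta'_t,Vx^*\rangle|=4b_p\frac1N\sum_t|\langle x_t,x^*\rangle|,$$
so $\pi_1(v_0^*)\le4b_p$. The trace is $n$.

*Case $q=p'$.* Let $r_0=V$, $v_0=V$. Then $|Vx|_{p'}\le b_p|||x|||$ gives $\pi_1(r_0)\le4b_p$ as before. The adjoint is $v_0^*=V:E^*\to\ell_p^n$, and $|Vx^*|_p\le a_p|||Vx^*|||\le4a_p\frac1N\sum_t|\langle x_t,x^*\rangle|$, so $\pi_1(v_0^*)\le4a_p$. Finally $\mathrm{tr}(V\cdot V)=n$. $\square$

By (4), $n/(16a_pb_p)$ is a power of $d$ with positive exponent, while $15L$ grows only like $\ln d$. This is the separation we wanted.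

## Proof of Theorem 1

**Step 1: the space.** We glue the examples of all sizes. For $m\ge m_0$ let $I^{(m)}:E_m\to F_m$ be the operators just constructed, with $d=2^m$, $n=4^m$, $L=L_m=O(m)$. By Proposition 9, $(15L_m)^{-1}I^{(m)}$ satisfies (P). Theorem 3 gives separable $X^{(m)}\supseteq E_m$ with $\gamma_1\le12\pi_1$ on $\Pi_1(X^{(m)},\ell_2)$ and $\tilde T_m:X^{(m)}\to F_m$, $\|\tilde T_m\|\le1$, $\tilde T_m|_{E_m}=(15L_m)^{-1}I^{(m)}$. Let
$$X=\Big(\bigoplus_{m\ge m_0}X^{(m)}\Big)_{\ell_1}.$$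

**Step 2: part 1, the Hilbert target.** Let $u\in\Pi_1(X,\ell_2)$. As $\pi_1(u|_{X^{(m)}})\le\pi_1(u)$, Step 3 of the proof of Theorem 3 gives $u|_{X^{(m)}}=b_mA_m$ through some $L_1(\mu_m)$ with $\|A_m\|\le12\pi_1(u)$, $\|b_m\|\le1$. Then $\bigoplus A_m:X\to(\bigoplus L_1(\mu_m))_{\ell_1}$, which is an $L_1$-space, has norm $\le12\pi_1(u)$, and $(z_m)\mapsto\sum b_mz_m$ has norm $\le1$. Their composition is $u$, so $\gamma_1(u)\le12\pi_1(u)$.

**Step 3: large ratios for $\ell_q^n$.** Let $q\in(1,\infty)$, $q\ne2$, and $p=\min(q,q')\in(1,2)$, where $q'=q/(q-1)$. For given $m$ take $r_0,v_0$ from Proposition 10. Let $u_m=r_0\tilde T_m:X^{(m)}\to\ell_q^n$, so $\pi_1(u_m)\le\pi_1(r_0)$, and let $v_m:\ell_q^n\xrightarrow{v_0}E_m\subset X^{(m)}$, so $\pi_1(v_m^*)\le\pi_1(v_0^*)$. By Lemma 2,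
$$\frac n{15L_m}=\mathrm{tr}(u_mv_m)\le\gamma_1(u_m)\,\pi_1(v_0^*),$$
and so, dividing by $\pi_1(u_m)\pi_1(v_0^*)\le16a_pb_p$ and using (4),
$$\frac{\gamma_1(u_m)}{\pi_1(u_m)}\ge\frac n{15L_m\cdot16\,a_pb_p}=\frac{2^{m\kappa_p}}{5760\,L_m}.\tag{5}$$
Here $u_m\ne0$ since the trace is not $0$, and $\gamma_1(u_m)<\infty$ since $u_m$ has finite rank.

**Step 4: part 2, one bad operator.** Let $Y,\lambda,i_n,Q_n$ be as in the statement, with this $q$; for $Y=\ell_q$ take coordinate embeddings and projections and $\lambda=1$. Let $P_m:X\to X^{(m)}$ be the coordinate projection and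
$$u=\sum_{m\ge m_0}m^{-2}\,\pi_1(u_m)^{-1}\,i_{4^m}u_mP_m:X\to Y.$$
The terms have $\pi_1$-norm $\le\lambda m^{-2}$, so the series converges absolutely in $\pi_1$ and $u\in\Pi_1(X,Y)$. Suppose $u\in\Gamma_1(X,Y)$. With $n=4^m$ we have $Q_nu|_{X^{(m)}}=m^{-2}\pi_1(u_m)^{-1}u_m$, because $P_{m'}|_{X^{(m)}}=0$ for $m'\ne m$ and $Q_ni_n=\mathrm{id}$. If $k_Yu=ba$ through an $L_1$-space, then $Q_nu=Q_n^{**}k_Yu=(Q_n^{**}b)a$. Hence by (5)
$$\lambda\gamma_1(u)\ge\gamma_1(Q_nu|_{X^{(m)}})=m^{-2}\,\frac{\gamma_1(u_m)}{\pi_1(u_m)}\ge\frac{2^{m\kappa_p}}{5760\,m^2L_m}\to\infty\qquad(m\to\infty),$$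
because $L_m=O(m)$; a contradiction. So $u\in\Pi_1(X,Y)\setminus\Gamma_1(X,Y)$. $\square$

Thus $X$ has the Gordon–Lewis property and fails Reisner's condition, for instance at $Y=\ell_{4/3}$.

## Proof of Theorem 2

For $p\in(1,\infty)$, $p\ne2$, the space of Theorem 1 is a GL-space with $\Pi_1(X,\ell_p)\not\subseteq\Gamma_1(X,\ell_p)$, so the implication fails. For $p=2$ it is the definition of a GL-space. For $p=1$ and $p=\infty$ the inclusion $\Pi_1(X,\ell_p)\subseteq\Gamma_1(X,\ell_p)$ holds for every $X$ whatsoever, as we saw by hand at the start: for $p=1$ through $\ell_1$ itself, and for $p=\infty$ by Pietsch's theorem and the Hahn–Banach extension in each coordinate. $\square$
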